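\title{Adjacent block sizes in modules of constant Jordan type}

\begin{abstract}
Let $E$ be an elementary abelian $p$-group of rank $r\ge 2$ and let $k$ be an algebraically closed field of characteristic $p$. We prove Suslin's conjecture: if a $kE$-module of constant Jordan type has a Jordan block of size $i$ with $2\le i\le p-1$, then it has a block of size $i-1$ or $i+1$. The proof works for any commuting endomorphisms whose nonzero linear combinations are nilpotent of one Jordan type, in any characteristic $p\ge 0$ and for any $i\ge2$ with $p\nmid i$. It studies the universal linear combination as a map of vector bundles on $\mathbb P^{r-1}$. The same method shows that the number of blocks above a missing size is divisible by $p$, and it gives lower bounds in terms of $r$ for the number of blocks of sizes $i\pm1$, including a sharp bound when there is exactly one block of size $i$.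
\end{abstract}

\section{Constant Jordan type and the results}\label{sec:intro}

Let $p$ be a prime, let $k$ be an algebraically closed field of characteristic $p$, and let $E=\langle g_1,\dots,g_r\rangle\cong(\mathbb Z/p)^r$. All $kE$-modules are finitely generated. Put $X_j=g_j-1\in kE$, so that $kE=k[X_1,\dots,X_r]/(X_1^p,\dots,X_r^p)$. For $0\ne\alpha\in k^r$ let $X_\alpha=\alpha_1X_1+\dots+\alpha_rX_r$. Then $X_\alpha^p=\sum\alpha_j^pX_j^p=0$, so on a $kE$-module $M$ the operator $X_\alpha$ is a sum of nilpotent Jordan blocks of sizes between $1$ and $p$. If there are $a_j$ blocks of size $j$, the \emph{Jordan type of $M$ at $\alpha$} is $[p]^{a_p}\cdots[1]^{a_1}$. It records the isomorphism class of $M$ as a module over $k[X_\alpha]/(X_\alpha^p)$. The module $M$ has \emph{constant Jordan type} if this type is the same for all $\alpha\neq0$, that is, if $M$ looks the same in every direction $\alpha$. One wants to know which types occur.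

\begin{example}\label{ex:basic}
Fix $\alpha\ne0$ and complete $y_1=X_\alpha$ to a basis $y_1,\dots,y_r$ of the linear forms in $X_1,\dots,X_r$. Let $J=(X_1,\dots,X_r)$ be the radical of $kE$.
\begin{itemize}
\item[(a)] The trivial module $k$ has constant type $[1]$.
\item[(b)] If $y=AX$ with $A$ invertible, then the $y_j^p$ are obtained from the $X_j^p$ by the matrix of $p$-th powers of the entries of $A$, whose determinant is $(\det A)^p\neq0$. Hence $kE=k[y_1,\dots,y_r]/(y_1^p,\dots,y_r^p)$. Each of the $p^{r-1}$ nonzero monomials in $y_2,\dots,y_r$ generates a block of size $p$, so $kE$ has constant type $[p]^{p^{r-1}}$. In $J$ the block generated by $1$ loses its generator, so $J$ has constant type $[p]^{p^{r-1}-1}[p-1]$.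
\item[(c)] In $k[X_1,\dots,X_r]/(X_1,\dots,X_r)^i=k[y_1,\dots,y_r]/(y_1,\dots,y_r)^i$ each monomial of degree $i-j$ in $y_2,\dots,y_r$ generates a block of size $j$, for $1\le j\le i$, and these blocks fill the module. The type is constant, with $a_i=1$, $a_{i-1}=r-1$ (for $i\geq 2$) and $a_{i+1}=0$. For $i\le p$ this module is $kE/J^i$.
\item[(d)] For $r=1$ every $X_\alpha$ is a nonzero multiple of $X_1$, so every type occurs; $k[X_1]/(X_1^i)$ has type $[i]$.
\end{itemize}
\end{example}

For $r\ge2$, the extreme sizes $1$ and $p$ can stand alone, by (a) and (b). An intermediate size is accompanied by the next larger size in the module $J$ of (b) and by the next smaller size in (c). This suggests the following statement, posed in \cite{thesis}.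

\medskip
\noindent\textbf{Conjecture (Suslin).} \emph{Let $r\ge2$. If a $kE$-module has constant Jordan type $[p]^{a_p}\cdots[1]^{a_1}$ and $a_i\ne0$ for some $2\le i\le p-1$, then $a_{i-1}\ne0$ or $a_{i+1}\ne0$.}
\medskip

We prove the conjecture. The relations $X_j^p=0$ play no role in the proof, and we drop them. From now on $k$ is an algebraically closed field of characteristic $p\ge0$, $M\neq0$ is a finite-dimensional $k$-vector space, $r\ge2$, and $X_1,\dots,X_r$ are pairwise commuting endomorphisms of $M$ such that
\begin{itemize}
\item[$(\ast)$] for every $0\ne\alpha\in k^r$ the operator $X_\alpha=\sum\alpha_jX_j$ is nilpotent, of one and the same Jordan type, with $a_j$ blocks of size $j$ $(j\ge1)$.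
\end{itemize}
A $kE$-module of constant Jordan type is the case $p>0$, $X_j=g_j-1$, and then $a_j=0$ for $j>p$. An integer $N$ is \emph{zero in $k$} if $N\cdot 1_k=0$. In characteristic $0$ this means $N=0$, and ``$p\nmid m$'' holds for every $m\ge1$.

\begin{theorem}\label{thm:A}
Assume $(\ast)$. If $i\ge2$, $p\nmid i$ and $a_i\ne0$, then $a_{i-1}\ne0$ or $a_{i+1}\ne0$. In particular Suslin's conjecture holds for all primes $p$ and all $r\ge2$.
\end{theorem}

The second sentence follows from the first because $p\nmid i$ for $2\le i\le p-1$. Examples~\ref{ex:basic}(a) and (d) show that $i\ge2$ and $r\ge2$ are needed, and Example~\ref{ex:multiples} shows that the conclusion fails for every multiple $i$ of $p$. The next result concerns a missing block size and has no condition on $i$ modulo $p$.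

\begin{theorem}\label{thm:B}
Assume $(\ast)$. If $i\ge1$ and $a_i=0$, then $\sum_{j>i}a_j=0$ in $k$. Thus for a $kE$-module of constant Jordan type with $a_i=0$, $1\le i\le p-1$, the number of blocks of size greater than $i$ is divisible by $p$.
\end{theorem}

\begin{corollary}\label{cor:intervals}
Assume $(\ast)$.
\begin{itemize}
\item[(i)] If $2\le b\le c$ and $a_{b-1}=a_{c+1}=0$, then $\sum_{j=b}^ca_j=0$ in $k$. So for a $kE$-module of constant Jordan type, each maximal interval $[b,c]$ of occurring block sizes with $b\ge2$ carries a total number of blocks divisible by $p$, and it has at least two elements unless $b=c=p$.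
\item[(ii)] If $\operatorname{char}k=0$, the set of occurring block sizes is an interval $\{1,\dots,m\}$.
\end{itemize}
\end{corollary}

\begin{proof}
(i) Theorem~\ref{thm:B} for $i=b-1$ and for $i=c+1$ says that $\sum_{j\ge b}a_j$ and $\sum_{j\ge c+2}a_j$ are zero in $k$. Their difference is $\sum_{j=b}^{c}a_j$, since $a_{c+1}=0$. A maximal interval with $2\le b=c\le p-1$ would contradict Theorem~\ref{thm:A}. (ii) In characteristic $0$, Theorem~\ref{thm:B} says that $a_i=0$ forces $a_j=0$ for all $j>i$.
\end{proof}

In Example~\ref{ex:basic}(c) the single block of size $i$ has $r-1$ neighbors. The last theorem says that, under its hypotheses, it cannot have fewer.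

\begin{theorem}\label{thm:C}
Assume $(\ast)$, $i\ge2$, $p\nmid i$, and for each $\epsilon=\pm1$ either $p\nmid i+\epsilon$ or $a_{i+\epsilon}=0$. \textup{(}For $kE$-modules: $2\le i\le p-2$, or $i=p-1$ and $a_p=0$.\textup{)} Then:
\begin{itemize}
\item[(1)] if $a_i=1$, then $a_{i-1}+a_{i+1}\ge r-1$;
\item[(2)] if $a_i\ne0$ in $k$, then $2a_i(a_{i-1}+a_{i+1})\ge r-1$.
\end{itemize}
Bound \textup{(1)} is sharp for every $r$ and every such $i\le p-1$. For $p\ge5$ it shows that a $kE$-module of constant type $[p]^n[2][1]^j$ has $j\ge r-1$.
\end{theorem}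

All three proofs end at the same point. They produce the identity map of a vector bundle $F$ on $\mathbb P^{r-1}$ in the form $\sum_jx_j\varphi_j$ with $\varphi_j:F\to F(-1)$, and projective space obstructs such a factorization. For Theorem~\ref{thm:A} the $\varphi_j$ exist globally, which is impossible for $F\neq0$. For Theorem~\ref{thm:B} only their traces are global, which forces the rank of $F$ to be zero in $k$. For Theorem~\ref{thm:C} not even the traces glue, and the failure to glue needs room that only the blocks of sizes $i\pm1$ can provide.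

\section{The type $[2]^n$ by hand}\label{sec:hand}

Suppose that $p\ne2$, $r=2$, and that all blocks have size $2$, so $\dim M=2n$ with $n\ge1$. We show that $(\ast)$ cannot hold.

First, $(X_1+tX_2)^2=0$ for all $t\in k$. Since $k$ is infinite, this is an identity of polynomials in $t$, and we may differentiate it. As $X_1$ and $X_2$ commute, we get $2(X_1+tX_2)X_2=0$, so $X_1X_2=0$ because $p\ne2$. Together with $X_1^2=X_2^2=0$ this gives $X_\alpha X_\beta=0$ for all $\alpha,\beta$.

Second, $\operatorname{Im}X_\beta\subseteq\operatorname{Ker}X_\alpha$, and both spaces have dimension $n$. So $W=\operatorname{Ker}X_\alpha=\operatorname{Im}X_\beta$ does not depend on $\alpha$ or $\beta$. Each $X_j$ kills $W$ and acts as zero on $M/W$, and therefore induces a map $A_j:M/W\to W$.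

Third, $\alpha_1A_1+\alpha_2A_2:M/W\to W$ is an isomorphism for every $\alpha\ne0$. Its determinant is a homogeneous polynomial of degree $n\ge1$ in two variables, which has a nonzero root. This is a contradiction.

The first step uses $p\nmid i$. For $p=2$ it fails, and so does the conclusion: $kE=k[X_1,X_2]/(X_1^2,X_2^2)$ has constant type $[2]^2$. The third step uses $r\ge2$.

Two things change when blocks of other sizes are present. The operator $X_\alpha^i$ is no longer zero on $M$, so we can differentiate only relations $X_\alpha^iw(\alpha)=0$ in which the vector $w$ moves with $\alpha$. Also, kernels and images move with $\alpha$: in $k[X_1,X_2]/(X_1,X_2)^2$ the image of $X_\alpha$ is the line spanned by $X_\alpha$. Condition $(\ast)$ makes these moving subspaces into vector bundles on projective space, and this resolves both difficulties.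

\section{The universal operator and its derivative}\label{sec:bundles}

Let $\mathbb P=\mathbb P^{r-1}$ with homogeneous coordinates $x_1,\dots,x_r$ and standard affine charts $U_\lambda=\{x_\lambda\ne0\}$. A \emph{bundle} is a locally free sheaf of finite rank, a \emph{subbundle} is a subsheaf that is locally a direct summand, $\mathcal A(m)=\mathcal A\otimes\mathcal O(m)$, and $\mathcal A(x)$ denotes the fiber at a closed point $x$. We use the following facts about a map $f:\mathcal A\to\mathcal B$ of bundles on $\mathbb P$.
\begin{itemize}
\item[(F1)] If $f(x)=0$ for all $x$, then $f=0$, since $\mathbb P$ is reduced and the local matrix entries of $f$ vanish at all points. Applied to $\mathcal A\to\mathcal B/\mathcal B'$, this shows that $f$ maps into a subbundle $\mathcal B'$ as soon as it does so on fibers.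
\item[(F2)] If $f(x)$ has constant rank $\rho$, then $\operatorname{Ker}f$ and $\operatorname{Im}f$ are subbundles with fibers $\operatorname{Ker}f(x)$ and $\operatorname{Im}f(x)$. Indeed, near a point some $\rho\times\rho$ minor is invertible, row and column operations bring $f$ to the form $\operatorname{diag}(1_\rho,D)$, and $D=0$ by (F1). In particular $f$ is surjective if every $f(x)$ is, and if $\mathcal A\subseteq\mathcal B$ are subbundles of one bundle, then $\mathcal B/\mathcal A$ is a bundle with fibers $\mathcal B(x)/\mathcal A(x)$.
\item[(F3)] Sections of $\mathcal O(m)$ over $U_\lambda$ are the homogeneous elements of degree $m$ in $k[x_1,\dots,x_r][x_\lambda^{-1}]$, and global sections are the homogeneous polynomials of degree $m$ (here $r\ge2$ is used). So $H^0(\mathbb P,\mathcal O(m))=0$ for $m<0$.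
\item[(F4)] (Serre) For every bundle $\mathcal A$, the twist $\mathcal A(m)$ is generated by global sections for $m\gg0$. So $H^0(\mathcal A(m))\ne0$ for $m\gg0$ if $\mathcal A\ne0$. A surjection $\mathcal O^N\to\mathcal A^*(d)$ dualizes to an embedding $\mathcal A\subseteq\mathcal O(d)^N$, so $H^0(\mathcal A(m))=0$ for $m<-d$ by (F3).
\item[(F5)] Over the affine chart $U_\lambda$ bundles correspond to projective modules, so every short exact sequence of bundles splits there.
\end{itemize}

Let $\mathcal V=M\otimes_k\mathcal O$ and
\[
\theta=\sum_{j=1}^r x_jX_j:\ \mathcal V\longrightarrow\mathcal V(1).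
\]
At the point $[\alpha]$ the fiber of $\mathcal V$ is $M$ and $\theta$ is $X_\alpha$ up to a nonzero scalar. Let $\operatorname{Ker}\theta^m\subseteq\mathcal V$ be the kernel of $\theta^m:\mathcal V\to\mathcal V(m)$ and $\operatorname{Im}\theta^m\subseteq\mathcal V$ the image of $\theta^m:\mathcal V(-m)\to\mathcal V$; thus $\operatorname{Im}\theta^0=\mathcal V$. By $(\ast)$ the rank of $X_\alpha^m$ is $\sum_{j>m}(j-m)a_j$ for all $\alpha$, so these are subbundles by (F2). The restriction $\theta^a:\operatorname{Im}\theta^b\to\mathcal V(a)$ has on each fiber the rank of $X_\alpha^{a+b}$, so its kernel $\operatorname{Ker}\theta^a\cap\operatorname{Im}\theta^b$ is a subbundle too, with fibers $\operatorname{Ker}X_\alpha^a\cap\operatorname{Im}X_\alpha^b$. All these subbundles are stable under $X_1,\dots,X_r$, which commute with $\theta$. Hence the $X_j$ and $\theta=\sum x_jX_j$ act on their quotients.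

Fibers are read off from a Jordan basis. A block of size $j$ with generator $e$ has basis $\theta^se$, $0\le s\le j-1$; call $s$ the \emph{depth}. The fiber of $\operatorname{Ker}\theta^a\cap\operatorname{Im}\theta^b$ is spanned by the basis vectors with
\begin{equation}\label{eq:depth}
\max(b,\,j-a)\le s\le j-1 .
\end{equation}

On $U_\lambda$ we trivialize $\mathcal O(1)$ by $x_\lambda$ and use the coordinates $t_j=x_j/x_\lambda$, $j\ne\lambda$. Then $\theta=X_\lambda+\sum_{j\ne\lambda}t_jX_j$. Because $\mathcal V$ is trivial, $\partial_j=\partial/\partial t_j$ acts on sections of $\mathcal V=M\otimes\mathcal O$ through the second factor. The product rule gives $\partial_j(\theta w)=\theta\,\partial_jw+X_jw$, and since $X_j$ commutes with $\theta$, induction on $m$ gives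
\begin{equation}\label{eq:leibniz}
\partial_j(\theta^mw)=\theta^m\partial_jw+m\,\theta^{m-1}X_jw .
\end{equation}
The next lemma replaces the first step of Section~\ref{sec:hand}.

\begin{lemma}\label{lem:derivative}
Let $m\ge1$ and $p\nmid m$.
\begin{itemize}
\item[(a)] If $w$ is a section of $\operatorname{Ker}\theta^m$ over an open subset of $U_\lambda$ and $j\ne\lambda$, then
\[
X_j\theta^{m-1}w=-\tfrac1m\,\theta^m\partial_jw\qquad\text{and}\qquad\theta^{m+1}\partial_jw=0 .
\]
\item[(b)] $X_j(\operatorname{Ker}\theta\cap\operatorname{Im}\theta^{m-1})\subseteq\operatorname{Ker}\theta\cap\operatorname{Im}\theta^m$ for $j=1,\dots,r$.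
\end{itemize}
\end{lemma}

\begin{proof}
(a) The left side of \eqref{eq:leibniz} is zero, and we divide by $m$. Applying $\theta$ to \eqref{eq:leibniz} gives $\theta^{m+1}\partial_jw=-mX_j\theta^mw=0$.

(b) Let $v$ be a local section of $\operatorname{Ker}\theta\cap\operatorname{Im}\theta^{m-1}$ on $U_\lambda$. After shrinking the open set, $v=\theta^{m-1}w$ for a section $w$ of $\mathcal V$, and $\theta^mw=\theta v=0$. By (a), $X_jv\in\operatorname{Im}\theta^m$ for $j\ne\lambda$. Then $X_\lambda v=\theta v-\sum_{j\ne\lambda}t_jX_jv=-\sum_{j\ne\lambda}t_jX_jv$ lies in $\operatorname{Im}\theta^m$ as well. Finally $\theta X_jv=X_j\theta v=0$.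
\end{proof}

On a fiber, (b) says that each $X_j$ sends a vector of $\operatorname{Ker}X_\alpha$ of depth at least $m-1$ to one of depth at least $m$. Commutativity alone would preserve the depth. The gain of one step comes from $(\ast)$, which lets the vector move in a family, and from $p\nmid m$.

\section{Isolated block sizes: proof of Theorem~\ref{thm:A}}\label{sec:A}

Fix $i\ge2$. To imitate Section~\ref{sec:hand} we want a subquotient of $\mathcal V$ on which the blocks of size $i$ look like blocks of size $2$ and on which as few other blocks as possible are visible. The last two vectors of a block of size $j$ have depths $j-2$ and $j-1$. We keep them only if the depth is $i-2$ or $i-1$: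
\[
P=\frac{\operatorname{Ker}\theta^2\cap\operatorname{Im}\theta^{i-2}}{\operatorname{Ker}\theta^2\cap\operatorname{Im}\theta^{i}} .
\]
By (F2) this is a bundle. By \eqref{eq:depth} its fiber has as a basis the vectors $\theta^se$ with $s\ge 0$ and $s\in\{j-2,j-1\}\cap\{i-2,i-1\}$. So a block of size $j$ contributes
\begin{itemize}
\item nothing if $|j-i|\ge2$;
\item $\theta^{i-2}e$ and $\theta^{i-1}e$ if $j=i$, a block of size $2$ for $\theta$ on $P$;
\item $\theta^{i-2}e$ if $j=i-1$, which $\theta$ kills;
\item $\theta^{i-1}e$ if $j=i+1$, which $\theta$ sends to $\theta^ie$, and this is zero in $P$.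
\end{itemize}
See Figure~\ref{fig:window}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.3cm,y=0.6cm]
\fill[gray!18] (1.5,-1.6) rectangle (6.5,-3.4);
\foreach \j/\t in {2/1,3/2,4/3,5/4,6/5}{
  \draw[gray] (\j,0) -- (\j,-\t);
  \node at (\j,0.9) {$j=\j$};
  \foreach \s in {0,...,\t}{\fill[gray] (\j,-\s) circle (1.2pt);}
}
\foreach \j/\s in {2/0,2/1,3/1,5/4,6/4,6/5}{\draw[fill=white] (\j,-\s) circle (3pt);}
\foreach \j/\s/\l in {3/2/G,4/2/F,4/3/I,5/3/G}{
  \fill (\j,-\s) circle (3pt); \node[right=3pt] at (\j,-\s) {$\l$};}
\foreach \s in {0,...,5}{\node at (0.9,-\s) {\small $s=\s$};}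
\end{tikzpicture}
\caption{The fiber of $P=(\operatorname{Ker}\theta^2\cap\operatorname{Im}\theta^{i-2})/(\operatorname{Ker}\theta^2\cap\operatorname{Im}\theta^{i})$ for $i=4$. Each column is a Jordan block of size $j$ with basis $\theta^se$, and $\theta$ moves down. Large circles are the basis vectors in $\operatorname{Ker}\theta^2$, and the band is the depths $i-2$ and $i-1$. The black circles form a basis of the fiber of $P$; the letter names the layer $F=P/K$, $G=K/I$ or $I$ to which the vector belongs, where $K$ and $I$ are the kernel and the image of $\theta$ on $P$.}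
\label{fig:window}
\end{figure}

Thus $\theta:P\to P(1)$ has square zero and constant rank $a_i$. Put
\[
K=\operatorname{Ker}(\theta:P\to P(1)),\quad I=\operatorname{Im}(\theta:P(-1)\to P),\quad F=P/K,\quad G=K/I .
\]
By (F2) these are bundles, $I\subseteq K\subseteq P$, and
\[
\operatorname{rk}F=\operatorname{rk}I=a_i,\qquad \operatorname{rk}G=a_{i-1}+a_{i+1}.
\]
The map $\theta$ induces an isomorphism $F(-1)\cong I$ that commutes with the $X_j$. We use it to identify $I=F(-1)$. With this identification, the map $F=P/K\to I(1)=F$ induced by $\theta$ is the identity.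

\begin{lemma}\label{lem:zero}
If $p\nmid i$, every $X_j$ acts as zero on $I$ and on $F$.
\end{lemma}

\begin{proof}
Consider the natural map $\operatorname{Ker}\theta\cap\operatorname{Im}\theta^{i-1}\to P$. The fiber of the source is spanned by the last vectors $\theta^{j-1}e$ of the blocks of size $j\ge i$. Those with $j>i$ have depth at least $i$ and are zero in $P$. Those with $j=i$ span the fiber of $I$. By (F1) and (F2) the map is a surjection onto $I$. By Lemma~\ref{lem:derivative}(b) with $m=i$, $X_j$ maps the source into $\operatorname{Ker}\theta\cap\operatorname{Im}\theta^i$, which is zero in $P$. So $X_jI=0$. Since $F(-1)\cong I$ compatibly with $X_j$, also $X_jF=0$.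
\end{proof}

This is the only place in the proof of Theorem~\ref{thm:A} where $p\nmid i$ is used. The lemma fails for $M=kE$, $r=2$, $i=p$: in the notation of Example~\ref{ex:basic} the fiber of $I$ has basis $y_1^{p-1}y_2^b$, $0\le b\le p-1$, on which $y_2$ acts nontrivially.

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Suppose that $a_i\ne0$ and $a_{i-1}=a_{i+1}=0$. Then $G=0$, so $K=I$, and $F=P/I$ is a nonzero bundle. By Lemma~\ref{lem:zero}, $X_j$ maps $P$ into $K=I$ and kills $I$. So it induces an $\mathcal O$-linear map
\[
\varphi_j:F=P/I\longrightarrow I=F(-1).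
\]
The sum $\sum x_j\varphi_j:F\to I(1)=F$ is the map induced by $\theta$, hence
\[
\sum_{j=1}^rx_j\varphi_j=\mathrm{id}_F .
\]
By (F4) there is a least integer $m$ with $H^0(F(m))\ne0$. Let $s\ne0$ be a global section of $F(m)$. Then $\varphi_j(s)\in H^0(F(m-1))=0$ for all $j$, so $s=\sum x_j\varphi_j(s)=0$, a contradiction.
\end{proof}

The existence of the least $m$ is where $r\ge2$ enters. For $r=1$ the space $\mathbb P$ is a point, $F(-1)\cong F$, and $\varphi_1=x_1^{-1}$ is a solution. In the situation of Section~\ref{sec:hand} we have $P=\mathcal V$ and $F=(M/W)\otimes\mathcal O$, and $\varphi_j$ is the map induced by $A_j$.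

\section{Missing block sizes: proof of Theorem~\ref{thm:B}}\label{sec:B}

Let $i\ge1$ and $a_i=0$. We now want all blocks of size greater than $i$ to look like blocks of size $2$, so we keep the depths $i-1$ and $i$ in every block:
\[
L=\operatorname{Im}\theta^{i-1}/\operatorname{Im}\theta^{i+1}.
\]
A block of size $j$ contributes to the fiber of $L$ the vectors $\theta^{i-1}e,\theta^ie$ if $j>i$, the vector $\theta^{i-1}e$ if $j=i$, and nothing if $j<i$. Since $a_i=0$, the operator $\theta$ on a fiber of $L$ has only blocks of size $2$, and there are $N=\sum_{j>i}a_j$ of them. So the kernel of $\theta:L\to L(1)$ equals the image $I'$ of $\theta:L(-1)\to L$. The bundle $F'=L/I'$ has rank $N$, and $\theta$ induces an isomorphism $F'(-1)\cong I'$ commuting with the $X_j$, which we again treat as an identification.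

The difference from Section~\ref{sec:A} is that $X_j$ may act on $F'$ by a nonzero map $\psi_j$. For $M=kE$, $r=2$, $i=1$ the fiber of $F'$ is $kE/y_1kE=k[y_2]/(y_2^p)$. So $X_j$ does not induce a map $F'\to I'$. Such a map can be defined on each chart after a choice, and its trace does not depend on the choice. Recall that a map $\varphi:F'\to F'(-1)$ has a trace $\operatorname{tr}\varphi$, a section of $\mathcal O(-1)$, and that $\operatorname{tr}(\psi c)=\operatorname{tr}(c\psi)$ for $\psi\in\operatorname{End}F'$ and $c:F'\to F'(-1)$.

\begin{proof}[Proof of Theorem~\ref{thm:B}]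
By (F5) choose over each $U_\lambda$ a splitting $\sigma_\lambda:F'\to L$ of the projection $L\to F'$. The map $X_j\sigma_\lambda-\sigma_\lambda\psi_j$ becomes $\psi_j-\psi_j=0$ in $F'$, so it defines
\[
\varphi_{\lambda j}=X_j\sigma_\lambda-\sigma_\lambda\psi_j:\ F'\longrightarrow I'=F'(-1)\qquad\text{over }U_\lambda .
\]
Over $U_\lambda\cap U_\mu$ we have $\sigma_\lambda-\sigma_\mu=c$ with $c:F'\to I'=F'(-1)$. Since $X_j$ acts on $I'=F'(-1)$ as $\psi_j$,
\[
\varphi_{\lambda j}-\varphi_{\mu j}=X_jc-c\psi_j=\psi_jc-c\psi_j ,
\]
which has trace zero. So for each $j$ the sections $\operatorname{tr}\varphi_{\lambda j}$ glue to a global section $\tau_j$ of $\mathcal O(-1)$, and $\tau_j=0$ by (F3). On the other hand, $\sum_jx_j\psi_j=0$ because $\theta$ maps $L$ into $I'(1)$. Therefore $\sum_jx_j\varphi_{\lambda j}=\theta\sigma_\lambda$, which is the identity of $F'$ under the identification $I'(1)=F'$. Taking traces gives $N=\sum_jx_j\tau_j=0$ in $k$.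
\end{proof}

For an isolated size $i$, Corollary~\ref{cor:intervals}(i) with $b=c=i$ gives only that $a_i$ is zero in $k$. Theorem~\ref{thm:A} gives $a_i=0$ because Lemma~\ref{lem:zero} makes the maps $\varphi_j$ themselves global.

\section{Counting neighbors: proof of Theorem~\ref{thm:C}}\label{sec:C}

We return to the bundles $I\subseteq K\subseteq P$, $F=P/K$, $G=K/I$ of Section~\ref{sec:A} and assume the hypotheses of Theorem~\ref{thm:C}. Put $n=a_i=\operatorname{rk}F$ and $q=a_{i-1}+a_{i+1}=\operatorname{rk}G$, and assume that $n\ne0$ in $k$; this holds in both parts of the theorem. Now $G$ may be nonzero, and we must bound its rank from below. As in Section~\ref{sec:B} we define local maps $\varphi_{\lambda j}:F\to F(-1)$. Their traces cannot glue, since otherwise $n=0$ in $k$. We show that the discrepancies between charts pass through $G$, and that they span a space of dimension at least $r-1$.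

\subsection*{The operators lower the filtration}

\begin{lemma}\label{lem:filtration}
For all $j$ we have $X_jP\subseteq K$, $X_jK\subseteq I$ and $X_jI=0$.
\end{lemma}

\begin{proof}
The first and the last statement are Lemma~\ref{lem:zero}. For the middle one let
\[
A_-=\operatorname{Ker}\theta\cap\operatorname{Im}\theta^{i-2},\qquad A_+=\operatorname{Ker}\theta^2\cap\operatorname{Im}\theta^{i-1},
\]
and let $K_\pm$ be their images in $P$. By \eqref{eq:depth}, the fiber of $A_-$ is spanned by the last vectors of the blocks of size at least $i-1$. In $P$ there survive those of the blocks of size $i-1$ and those of the blocks of size $i$, and the latter span the fiber of $I$. The vectors of the fiber of $A_+$ that survive in $P$ have depth exactly $i-1$ and come from blocks of size $i$, where they span the fiber of $I$, or of size $i+1$. Comparing with the list in Section~\ref{sec:A} and using (F1) and (F2), we get $K=K_-+K_+$, and $K_\epsilon=I$ if $a_{i+\epsilon}=0$. In that case $X_jK_\epsilon=0$. It remains to show that $X_jK_\epsilon\subseteq I$ when $p\nmid i+\epsilon$. Recall from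 the proof of Lemma~\ref{lem:zero} that $\operatorname{Ker}\theta\cap\operatorname{Im}\theta^{i-1}$ maps into $I$.

Let $p\nmid i-1$. Lemma~\ref{lem:derivative}(b) with $m=i-1$ gives $X_jA_-\subseteq\operatorname{Ker}\theta\cap\operatorname{Im}\theta^{i-1}$, so $X_jK_-\subseteq I$.

Let $p\nmid i+1$. A local section of $A_+$ on $U_\lambda$ is locally $v=\theta^{i-1}w$ with $\theta^{i+1}w=0$. Let $j\ne\lambda$. Lemma~\ref{lem:derivative}(a) with $m=i+1$ gives
\[
\theta X_jv=X_j\theta^iw=-\tfrac1{i+1}\theta^{i+1}\partial_jw,\qquad\theta^{i+2}\partial_jw=0 .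
\]
By the first formula $X_jv+\frac1{i+1}\theta^i\partial_jw$ lies in $\operatorname{Ker}\theta\cap\operatorname{Im}\theta^{i-1}$, so its class in $P$ lies in $I$. By the second formula $\theta^i\partial_jw$ lies in $\operatorname{Ker}\theta^2\cap\operatorname{Im}\theta^i$, so its class is zero. Hence the class of $X_jv$ lies in $I$. Finally $X_\lambda v=\theta v-\sum_{j\ne\lambda}t_jX_jv$, and $\theta v=\theta^iw\in\operatorname{Ker}\theta\cap\operatorname{Im}\theta^i$ is zero in $P$.
\end{proof}

The hypothesis on $i\pm1$ is used only here. Without it $X_j$ can act nontrivially on $G$. For $M=J$, $r=2$, $i=p-1\ge2$, the fiber of $G$ has basis $y_1^{p-2}y_2^b$, $1\le b\le p-1$, and $y_2$ sends the first of these vectors to the second.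

By Lemma~\ref{lem:filtration}, $X_j$ induces global maps
\[
u_j:F\to G,\qquad v_j:G\to I=F(-1)\qquad(j=1,\dots,r).
\]

\subsection*{Local traces and their differences}

By (F5), over $U_\lambda$ we can split $K\to G$ and $P\to F$. This gives an isomorphism $s_\lambda:F\oplus G\oplus I\to P$ that respects the filtration $I\subseteq K\subseteq P$ and induces the identity on $F$, $G$ and $I$. As matrices acting on columns with entries in $F,G,I$,
\[
s_\lambda^{-1}X_js_\lambda=\begin{pmatrix}0&0&0\\u_j&0&0\\\varphi_{\lambda j}&v_j&0\end{pmatrix},\qquad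
s_\lambda^{-1}s_\mu=\begin{pmatrix}1&0&0\\\beta&1&0\\\delta&\gamma&1\end{pmatrix}.
\]
The first matrix defines $\varphi_{\lambda j}:F\to F(-1)$ over $U_\lambda$. The second defines $\beta:F\to G$, $\gamma:G\to F(-1)$ and $\delta:F\to F(-1)$ over $U_\lambda\cap U_\mu$; they depend on $\lambda,\mu$ but not on $j$. Both $(s_\lambda^{-1}X_js_\lambda)(s_\lambda^{-1}s_\mu)$ and $(s_\lambda^{-1}s_\mu)(s_\mu^{-1}X_js_\mu)$ equal $s_\lambda^{-1}X_js_\mu$. Their lower left entries are $\varphi_{\lambda j}+v_j\beta$ and $\gamma u_j+\varphi_{\mu j}$. Hence
\begin{equation}\label{eq:difference}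
\varphi_{\lambda j}-\varphi_{\mu j}=\gamma u_j-v_j\beta\qquad(j=1,\dots,r).
\end{equation}
The lower left entry of $s_\lambda^{-1}\theta s_\lambda$ is the map $F\to I(1)=F$ induced by $\theta$, so $\sum_jx_j\varphi_{\lambda j}=\mathrm{id}_F$. Put $y_{\lambda j}=\operatorname{tr}\varphi_{\lambda j}$ and $y_\lambda=(y_{\lambda1},\dots,y_{\lambda r})$. By (F3),
\begin{equation}\label{eq:rows}
y_{\lambda j}\in k[x_1,\dots,x_r][x_\lambda^{-1}],\qquad\sum_{j=1}^rx_jy_{\lambda j}=n .
\end{equation}

\begin{example}\label{ex:running}
Let $p\neq 2$, $i=2$ and $M=k[X_1,\dots,X_r]/(X_1,\dots,X_r)^2$. Then $P=\mathcal V$, $K$ is the trivial bundle with basis $X_1,\dots,X_r$, $F=\mathcal O$ is generated by $1$, and $I$ is the line spanned by $\theta\cdot1=\sum x_jX_j$. So $n=1$, $q=r-1$ and $v_j=0$. Over $U_\lambda$ lift $F$ by $1$ and $G$ by the span of the $X_j$, $j\ne\lambda$. Then $\varphi_{\lambda j}=0$ for $j\ne\lambda$, and $X_\lambda\cdot1=x_\lambda^{-1}\theta\cdot1-\sum_{j\ne\lambda}t_jX_j$ gives $\varphi_{\lambda\lambda}=x_\lambda^{-1}$. So $y_\lambda$ is the row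
\[
f_\lambda=(0,\dots,0,x_\lambda^{-1},0,\dots,0)\qquad(x_\lambda^{-1}\text{ in position }\lambda),
\]
and $\det(y_{\lambda j})=(x_1\cdots x_r)^{-1}$.
\end{example}

\subsection*{A determinant that cannot vanish}

For $r=2$ and $n\neq0$ in $k$, \eqref{eq:rows} forces $y_1\ne y_2$: otherwise the entries would be global sections of $\mathcal O(-1)$, hence zero. For larger $r$ we need more, namely that $y_1,\dots,y_r$ are linearly independent. The monomial found in Example~\ref{ex:running} always survives in the determinant, because each row is allowed poles along one coordinate hyperplane only.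

\begin{lemma}\label{lem:det}
For $\lambda=1,\dots,r$ let $y_\lambda$ be a row of length $r$ with entries in $k[x_1,\dots,x_r][x_\lambda^{-1}]$ such that $\sum_jx_jy_{\lambda j}=c_\lambda\in k$. Then the coefficient of $(x_1\cdots x_r)^{-1}$ in the Laurent polynomial $\det(y_{\lambda j})$ is $c_1\cdots c_r$.
\end{lemma}

\begin{proof}
Suppose first that $c_\nu=0$ for some $\nu$. Form the matrix whose $\nu$-th row is $y_\nu$ and whose $\lambda$-th row is $y_\lambda-c_\lambda f_\nu$ for $\lambda\ne\nu$, with $f_\nu$ as in Example~\ref{ex:running}. It annihilates the nonzero column $(x_1,\dots,x_r)^{T}$, so its determinant is zero. Expand the determinant multilinearly in the rows. Terms containing $f_\nu$ twice vanish, and we obtain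
\[
\det(y_1,\dots,y_r)=\sum_{\mu\ne\nu}c_\mu D_\mu ,
\]
where $D_\mu$ is the determinant with the row $y_\mu$ replaced by $f_\nu$. No row of $D_\mu$ contains a negative power of $x_\mu$, so $(x_1\cdots x_r)^{-1}$ does not occur in $D_\mu$. The coefficient is $0$, as claimed.

In general write $y_\lambda=c_\lambda f_\lambda+z_\lambda$, so that $\sum_jx_jz_{\lambda j}=0$, and expand multilinearly. Every term has $c_\lambda f_\lambda$ or $z_\lambda$ as its $\lambda$-th row and satisfies the hypotheses of the lemma. The terms with at least one row $z_\nu$ contribute $0$ by the first case. The remaining term is $c_1\cdots c_r\,(x_1\cdots x_r)^{-1}$.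
\end{proof}

\begin{remark}
In cohomological terms, let $\Omega$ be the kernel of $(x_1,\dots,x_r):\mathcal O(-1)^r\to\mathcal O$, which is the cotangent bundle by the Euler sequence, and let $h\in H^1(\mathbb P,\Omega)$ be the class of the \v{C}ech cocycle $f_\lambda-f_\mu$. By \eqref{eq:rows} the rows $y_\lambda-nf_\lambda$ are sections of $\Omega$, so the differences $y_\lambda-y_\mu$ represent $nh$. Lemma~\ref{lem:det} expresses that $h^{r-1}$ is nonzero in $H^{r-1}(\Lambda^{r-1}\Omega)=H^{r-1}(\mathcal O(-r))$, which has the basis $(x_1\cdots x_r)^{-1}$. We do not use this interpretation.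
\end{remark}

\subsection*{The dimension count}

We pass to the generic point, where bundles become vector spaces. Let $\kappa$ be the function field of $\mathbb P$. Trivialize $\mathcal O(1)$ by $x_1$ on $U_1\cap\dots\cap U_r$ and tensor with $\kappa$. We obtain $\kappa$-vector spaces $F_\kappa=I_\kappa$ of dimension $n$ and $G_\kappa$ of dimension $q$, linear maps $u_j:F_\kappa\to G_\kappa$ and $v_j:G_\kappa\to F_\kappa$, and vectors $\bar y_\lambda=x_1y_\lambda\in\kappa^r$. Let $S_u$ and $S_v$ be the images of the $\kappa$-linear maps
\begin{align*}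
\operatorname{Hom}(G_\kappa,F_\kappa)&\to\kappa^r, & \gamma&\mapsto(\operatorname{tr}\gamma u_1,\dots,\operatorname{tr}\gamma u_r),\\
\operatorname{Hom}(F_\kappa,G_\kappa)&\to\kappa^r, & \beta&\mapsto(\operatorname{tr}v_1\beta,\dots,\operatorname{tr}v_r\beta).
\end{align*}
These subspaces do not depend on any chart, because $u_j$ and $v_j$ are global.

\begin{proof}[Proof of Theorem~\ref{thm:C}]
By \eqref{eq:rows} and Lemma~\ref{lem:det}, $\det(y_{\lambda j})$ contains the monomial $(x_1\cdots x_r)^{-1}$ with coefficient $n^r\ne0$ in $k$. So $\det(\bar y_{\lambda j})=x_1^r\det(y_{\lambda j})\ne0$, the vectors $\bar y_1,\dots,\bar y_r$ are linearly independent over $\kappa$, and so are the $r-1$ differences $\bar y_1-\bar y_\mu$, $2\le\mu\le r$. Taking traces in \eqref{eq:difference} shows that these differences lie in $S_u+S_v$. Therefore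
\begin{equation}\label{eq:dim}
\dim S_u+\dim S_v\ge r-1 .
\end{equation}

(2) Each of $S_u$, $S_v$ is the image of a space of dimension $nq$. So $2nq\ge r-1$.

(1) Let $n=1$. Then $F$ is a line bundle, and the global map $v_{j'}u_j:F\to F(-1)$ is a global section of $\mathcal O(-1)$. So $v_{j'}u_j=0$ for all $j,j'$ by (F3). Let $G_1=\sum_ju_j(F_\kappa)\subseteq G_\kappa$ and $s=\dim G_1$. Every $v_{j'}$ vanishes on $G_1$. The maps $\gamma u_j$ depend only on the restriction $\gamma|_{G_1}\in\operatorname{Hom}(G_1,F_\kappa)$, so $\dim S_u\le s$. The maps $v_j\beta$ depend only on the image of $\beta$ in $\operatorname{Hom}(F_\kappa,G_\kappa/G_1)$, so $\dim S_v\le q-s$. By \eqref{eq:dim}, $q\ge r-1$.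

For sharpness let $2\le i\le p-1$. By Example~\ref{ex:basic}(c), the module $kE/J^i$ has $a_i=1$, $a_{i-1}=r-1$, $a_{i+1}=0$ and $a_p=0$, so it satisfies the hypotheses and equality holds in (1). For the type $[p]^n[2][1]^j$ with $p\ge5$ take $i=2\le p-2$. Then $a_2=1$, $a_3=0$ and $a_1=j$, so (1) reads $j\ge r-1$.
\end{proof}

\section{Two further examples}\label{sec:examples}

The first example shows that neither alternative in Suslin's statement can be omitted, even within one module, and that the divisibility in Corollary~\ref{cor:intervals}(i) is optimal.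

\begin{example}\label{ex:sl2}
Let $r=2$ and $p\ge3$. Let $S^d$ be the space of homogeneous polynomials of degree $d$ in $k[x,y]$, and put $M=S^{p-2}\oplus S^{p-1}\oplus S^{p-2}$. For a linear form $\ell=\alpha x+\beta y$ let $X_\ell$ send the first summand to the second by $f\mapsto\ell f$, send the second to the third by $h\mapsto D_\ell h$ with $D_\ell=\alpha\partial_y-\beta\partial_x$, and kill the third. Then $X_\ell=\alpha X_x+\beta X_y$.

\emph{Module structure.} Both products $X_xX_y$ and $X_yX_x$ vanish on the second and third summands. For $f$ in the first summand, Euler's formula gives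
\[
X_xX_yf-X_yX_xf=\partial_y(yf)+\partial_x(xf)=2f+(p-2)f=0 .
\]
So $X_x$ and $X_y$ commute. Since $X_\ell^3=0$ and $p\ge3$, the space $M$ is a $kE$-module with $g_1=1+X_x$, $g_2=1+X_y$.

\emph{Constancy.} Let $SL_2(k)$ act on $k[x,y]$ by linear substitutions, and on $M$ summand by summand. Let $\omega$ be the invariant symplectic form on linear forms with $\omega(x,y)=1$. Then $D_\ell$ is the derivation with $D_\ell(m)=\omega(\ell,m)$ for linear forms $m$, as one sees on $m=x$ and $m=y$. For $\sigma\in SL_2(k)$ the derivation $\sigma D_\ell\sigma^{-1}$ sends $m$ to $\omega(\ell,\sigma^{-1}m)=\omega(\sigma\ell,m)$, so it equals $D_{\sigma\ell}$. Also $\sigma(\ell f)=\sigma\ell\cdot\sigma f$. Hence $\sigma X_\ell\sigma^{-1}=X_{\sigma\ell}$, and $SL_2(k)$ is transitive on nonzero $\ell$.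

\emph{The type at $\ell=x$.} For $a+b=p-2$ we have the chain
\[
x^ay^b\ \mapsto\ x^{a+1}y^b\ \mapsto\ b\,x^{a+1}y^{b-1}.
\]
It has length $3$ for $1\le b\le p-2$ and length $2$ for $b=0$. These chains use all monomials except $y^{p-1}$ in the second summand and $y^{p-2}$ in the third, which form the chain $y^{p-1}\mapsto-y^{p-2}$ of length $2$.

So $M$ has constant type $[3]^{p-2}[2]^2$. For $p\ge5$ the size $i=2$ has only the neighbor $i+1$, and the size $i=3\le p-1$ has only the neighbor $i-1$. The maximal interval $[2,3]$ carries exactly $p$ blocks.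
\end{example}

The second example shows that the condition $p\nmid i$ in Theorem~\ref{thm:A} cannot be dropped for any multiple of $p$.

\begin{example}\label{ex:multiples}
Let $p>0$, $r=2$, $m\ge1$ and $M=k[X_1,X_2]/(X_1^p,X_2^p)^m$. Given $\alpha\ne0$, let $y_1=X_\alpha$ and $y_2$ be a basis of the linear forms. As in Example~\ref{ex:basic}(b), $(X_1^p,X_2^p)=(y_1^p,y_2^p)$, so $M=k[y_1,y_2]/(y_1^p,y_2^p)^m$. The ideal $(y_1^p,y_2^p)^m$ is generated by the monomials $y_1^{pc}y_2^{pd}$ with $c+d=m$, so it is spanned by the monomials $y_1^ay_2^b$ with $\lfloor a/p\rfloor+\lfloor b/p\rfloor\ge m$. If $\lfloor b/p\rfloor=d<m$, then $y_1^ay_2^b$ is nonzero in $M$ exactly when $a<p(m-d)$, so $y_2^b$ generates a block of size $p(m-d)$. Each $d\in\{0,\dots,m-1\}$ arises from $p$ values of $b$. Hence $(\ast)$ holds with type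
\[
[pm]^p\,[p(m-1)]^p\cdots[p]^p .
\]
Here $a_{pm}\ne0$ and $a_{pm-1}=a_{pm+1}=0$. For $m=1$ the module is $kE$.
\end{example}

\begin{thebibliography}{9}
\bibitem{thesis}
\emph{Some Results On Modules Of Constant Jordan Type For Elementary Abelian $p$-Groups},
\texttt{http://people.reed.edu/\string~balands/thesis.pdf}.
\end{thebibliography}
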